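# Asymptotic speeds and profiles of Fisher–KPP transition fronts

## 1. Traveling fronts, transition fronts and asymptotic speeds

We study the homogeneous Fisher–KPP equation
$$u_t=u_{xx}+f(u),\qquad t\in\mathbb R,\ x\in\mathbb R, \tag{1}$$
where $f:[0,1]\to\mathbb R$ is smooth and concave, $f(0)=f(1)=0$, $f>0$ on $(0,1)$ and $f'(0)>0$. Put $c^*=2\sqrt{f'(0)}$.

**Definition (traveling front).** A traveling front of speed $c$ is a solution $\varphi_c(x-ct)$ of (1) with $\varphi_c$ decreasing,
$$\varphi_c''+c\varphi_c'+f(\varphi_c)=0,\qquad \varphi_c(-\infty)=1,\quad \varphi_c(+\infty)=0. \tag{2}$$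
We recall that for every $c\ge c^*$ such a front exists and is unique up to shifts.

*Example.* Let $f(s)=s(1-s)$, so $c^*=2$, and let $a=1/\sqrt6$, $c=5/\sqrt6$. Then $\varphi(x)=(1+y)^{-2}$ with $y=e^{ax}$ is a front of speed $c$. Indeed
$$\varphi'=\frac{-2ay(1+y)}{(1+y)^4},\qquad \varphi''=\frac{a^2(4y^2-2y)}{(1+y)^4},\qquad f(\varphi)=\frac{2y+y^2}{(1+y)^4}.$$
In the numerator of $\varphi''+c\varphi'+f(\varphi)$ the coefficient of $y^2$ is $4a^2-2ac+1=\frac46-\frac{10}6+1=0$, and that of $y$ is $-2a^2-2ac+2=-\frac26-\frac{10}6+2=0$.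

**Definition (entire solution).** An entire solution is a solution of (1) on all of $\mathbb R\times\mathbb R$. We only consider $0<u<1$.

*Example.* Besides the fronts there are solutions constant in $x$. For $f(s)=s(1-s)$, $u(t,x)=1/(1+e^{-t})$ is one.

**Definition (transition front).** An entire solution $0<u<1$ is a transition front connecting $1$ and $0$ if there is a function $t\mapsto x_t$, $\mathbb R\to\mathbb R$, with $u(t,x_t+x)\to1$ as $x\to-\infty$ and $u(t,x_t+x)\to0$ as $x\to+\infty$, uniformly in $t\in\mathbb R$.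

The family $(x_t)$ is unique up to addition of a bounded function.

*Example.* $\varphi_c(x-ct)$ is a transition front with $x_t=ct$. The choice $x_t=ct+\sin t$ is equally good. The choice $x_t=ct+\sqrt{|t|}$ is not: then $u(t,x_t+x)=\varphi_c(x+\sqrt{|t|})$, and the limit as $x\to-\infty$ is not uniform. A solution constant in $x$ is not a transition front.

**Definition (asymptotic speeds).** The front has asymptotic past and future speeds $c_-$ and $c_+$ if $x_t/t\to c_\pm$ as $t\to\pm\infty$.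

*Example.* For $\varphi_c(x-ct)$, $c_-=c_+=c$. Section 4 builds fronts with $c_-<c_+$.

**Normalization.** Replacing $(t,x,f)$ by $(f'(0)t,\sqrt{f'(0)}\,x,f/f'(0))$ we may assume $f'(0)=1$. Speeds are divided by $\sqrt{f'(0)}$, so $c^*$ becomes $2$. From now on $f'(0)=1$ and $\varphi_c(0)=\frac12$. Only $f\in C^2([0,1])$ and the structural assumptions will be used.

**Definition ($\lambda_c$ and $P_c$).** For $c\ge2$ put
$$\lambda_c=\frac{c-\sqrt{c^2-4}}2\in(0,1],\qquad\text{so}\qquad c=\lambda_c+\lambda_c^{-1}. \tag{3}$$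
The map $c\mapsto\lambda_c$ is a decreasing continuous bijection $[2,\infty)\to(0,1]$. Next, $\varphi_c'<0$ everywhere: at a zero of $\varphi_c'$ we would have $\varphi_c''=-f(\varphi_c)<0$, a strict local maximum, impossible for a decreasing function. So a function $P_c:(0,1)\to(0,\infty)$ of class $C^1$ is defined by
$$\varphi_c'=-P_c(\varphi_c),\qquad P_cP_c'-cP_c+f=0. \tag{4}$$
$P_c(\theta)$ is the slope of the front at height $\theta$. Moreover $P_c(0^+)=P_c(1^-)=0$. Indeed $(\varphi_c'+c\varphi_c)'=-f(\varphi_c)\le0$, so $\varphi_c'+c\varphi_c$ has limits at $\pm\infty$, hence so does $\varphi_c'$. These are zero because $\varphi_c$ is bounded.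

*Example.* In the explicit example, $\frac{y}{1+y}=1-\sqrt\varphi$, so $P_c(\theta)=\frac2{\sqrt6}\,\theta(1-\sqrt\theta)$. Here $\lambda_c=\frac2{\sqrt6}$, and indeed $\frac2{\sqrt6}+\frac{\sqrt6}2=\frac5{\sqrt6}$. So $P_c(\theta)/\theta\to\lambda_c$ as $\theta\to0$.

**What is asked.** The following is stated as known in the source of the problem, "Transition Fronts for Monostable Reaction-Diffusion Equations" (https://www.cirm-math.fr/ProgWeebly/Renc1353/Hamel.pdf). For any transition front connecting $1$ and $0$,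
$$c^*\le\liminf_{t\to-\infty}\frac{x_t}t\le\liminf_{t\to+\infty}\frac{x_t}t\le\limsup_{t\to+\infty}\frac{x_t}t<+\infty .$$
If moreover $c^*<\liminf_{t\to-\infty}x_t/t$, then the front has asymptotic speeds with $c^*<c_-\le c_+$ and, up to a bounded shift of $(x_t)$, $u(t,x_t+\cdot)\to\varphi_{c_\pm}$ in $C^2(\mathbb R)$ as $t\to\pm\infty$. The conjecture is that the same conclusion holds without the condition $c^*<\liminf_{t\to-\infty}x_t/t$, with $c^*\le c_-\le c_+<+\infty$. Is it true? In plain words: does every transition front look, in the distant past and in the distant future, like a single traveling front? It does. The proof below does not use the known result.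

**Theorem.** Let $u$ be a transition front connecting $1$ and $0$ (with $f'(0)=1$).

1. $\lambda_+=\lim_{x\to+\infty}(-u_x/u)(t,x)$ exists, is independent of $t$, and lies in $(0,1]$. Put $c_+=\lambda_++1/\lambda_+$.
2. (The conjecture.) There is $c_-$ with $2\le c_-\le c_+<\infty$ such that $x_t/t\to c_\pm$ as $t\to\pm\infty$. If $x_t$ is normalized by $u(t,x_t)=\frac12$ (a bounded modification), then $u(t,x_t+\cdot)\to\varphi_{c_\pm}$ in $C^2(\mathbb R)$ as $t\to\pm\infty$.
3. $P_{c_+}(u)\le-u_x\le P_{c_-}(u)$ on $\mathbb R^2$; in particular $u_x<0$.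
4. There is $C$ with $c_-(t-s)-C\le x_t-x_s\le c_+(t-s)+C$ for all $s\le t$.
5. $c_-=c_+=c$ if and only if $u(t,x)=\varphi_c(x-ct-\xi)$ for some $\xi$. In particular, $c_+=2$ if and only if $u$ is a critical traveling front.
6. Conversely, every pair $2\le c_-\le c_+<\infty$ is realized by a transition front.

## 2. Comparison and regularity for the flow $\Phi_t$

By concavity $f(s)/s$ is nonincreasing, so $f(s)\le s$; and $f'(1)\le-f(s)/(1-s)<0$ for $s\in(0,1)$. Extend $f$ by $f(s)=f'(1)(s-1)$ for $s>1$ and $f(s)=s$ for $s<0$. The extension is $C^1$, concave and Lipschitz on $\mathbb R$. Since $f(0)=0$, concavity gives, for $a,b,s\ge0$, $K\ge1$, $\kappa\in[0,1]$,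
$$f(a+b)\le f(a)+f(b),\qquad f(Ks)\le Kf(s),\qquad f(\kappa s)\ge\kappa f(s). \tag{5}$$
(For the first, add $f(a)\ge\frac a{a+b}f(a+b)$ and $f(b)\ge\frac b{a+b}f(a+b)$.)

Write $S_t=e^{t\partial_x^2}$ for the heat semigroup. For measurable $g:\mathbb R\to[0,1]$, $\Phi_tg$ denotes the bounded mild solution $v(t)=S_tg+\int_0^tS_{t-s}f(v(s))\,ds$. It exists for all $t\ge0$ and is unique since $f$ is Lipschitz, and it is classical for $t>0$. Bounded classical solutions are mild.

**Lemma 2.1 (comparison).** Let $F(t,x,v)$ be measurable and Lipschitz in $v$ uniformly in $(t,x)$, with $F(t,x,0)=0$. Suppose $v_1,v_2,r_1,r_2$ are bounded, $v_i(t)=S_tv_i(0)+\int_0^tS_{t-s}[F(\cdot,v_i)+r_i](s)\,ds$, $r_1\le r_2$, and $v_1(0)\le v_2(0)$ a.e. Then $v_1\le v_2$.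

*Proof.* $D=v_2-v_1$ satisfies $D(t)=S_tD(0)+\int_0^tS_{t-s}[bD+r](s)\,ds$, where $r=r_2-r_1\ge0$ and $b$ is the bounded difference quotient of $F$ (zero where $D=0$). Let $M\ge\|b\|_\infty$. Then $\tilde D=e^{Mt}D$ satisfies
$$\tilde D(t)=S_tD(0)+\int_0^tS_{t-s}\big[(b+M)\tilde D+e^{Ms}r\big](s)\,ds. \tag{6}$$
To check this, put $g=bD+r$ and insert $S_{t-s}D(s)=S_tD(0)+\int_0^sS_{t-\rho}g(\rho)\,d\rho$:
$$\int_0^tMe^{Ms}S_{t-s}D(s)\,ds=(e^{Mt}-1)S_tD(0)+\int_0^t(e^{Mt}-e^{M\rho})S_{t-\rho}g(\rho)\,d\rho .$$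
Adding $S_tD(0)+\int_0^te^{Ms}S_{t-s}g(s)\,ds$ yields $e^{Mt}D(t)$. In (6), $b+M\ge0$, $r\ge0$ and $D(0)\ge0$, so all Picard iterates started from $0$ are $\ge0$. They converge to the unique bounded solution $\tilde D$. ∎

If $D$ is a bounded mild solution of $D_t=D_{xx}+bD$ with $D(0)\ge0$ and $M=\|b\|_\infty$, then
$$e^{-Mt}S_tD(0)\le D(t)\le e^{Mt}S_tD(0). \tag{7}$$
The lower bound is (6), whose integral term is now $\ge0$. For the upper bound, $Y=e^{Mt}S_tD(0)$ solves $Y_t=Y_{xx}+bY+(M-b)Y$ with $(M-b)Y\ge0$; compare. Consequences of Lemma 2.1: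

- $0\le\Phi_tg\le1$, $\Phi_t$ is order preserving, and $\Phi_tg\ge S_tg$ since $f\ge0$ on $[0,1]$.
- If $G\le g_1+g_2$, then $\Phi_tG\le\Phi_tg_1+\Phi_tg_2$: by (5) the sum is a supersolution.
- By (5), $K\varphi_c(x-ct)$ is a supersolution for $K\ge1$, and $\kappa\varphi_c(x-ct)$ is a subsolution for $\kappa\in[0,1]$.

**Regularity.** By interior parabolic estimates, solutions with values in $[0,1]$ on $(t_0,\infty)\times\mathbb R$ are bounded in $C^{1+\alpha/2,2+\alpha}$ on $[t_0+\frac12,\infty)\times\mathbb R$ by constants depending only on $f$. So sequences of translates of such solutions have subsequences converging in $C^{1,2}_{loc}$.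

**Strict bounds.** An entire solution $0\le V\le1$ with $V(0,0)=\frac12$ satisfies $0<V<1$. If $V(t_0,x_0)=0$, the strong maximum principle for $V_t=V_{xx}+\frac{f(V)}VV$ gives $V=0$ for $t\le t_0$, and forward uniqueness gives $V\equiv0$, a contradiction. The value $1$ is excluded in the same way with $1-V$.

## 3. Fronts in the phase plane

We collect four facts on (2). The first says that no front is slower than $2$, the others how $P_c$ depends on $c$.

**(F0)** *There is no $W\in C^2(\mathbb R)$ with $W'<0$, $W''+cW'+f(W)=0$, $W(-\infty)=1$, $W(+\infty)=0$ and $c<2$.*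

*Proof.* $\Lambda=-W'/W>0$ satisfies $\Lambda'=\Lambda^2-c\Lambda+f(W)/W$, and $f(W)/W\to1$ at $+\infty$. If $0\le c<2$, then $\Lambda^2-c\Lambda+1=(1-\frac c2)(\Lambda^2+1)+\frac c2(\Lambda-1)^2\ge(1-\frac c2)(\Lambda^2+1)$. If $c<0$, then $\Lambda^2-c\Lambda+1\ge\Lambda^2+1$. So $\Lambda'\ge\delta(\Lambda^2+1)$ for some $\delta>0$ and all large $x$. Then $(\arctan\Lambda)'\ge\delta$, which is impossible on a half-line. ∎

**(F1)** *$P_c(\theta)<\lambda_c\theta$ on $(0,1)$, and $P_c(\theta)/\theta\to\lambda_c$ as $\theta\to0$. In particular $\log\varphi_c(x)/x\to-\lambda_c$ as $x\to+\infty$.*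

*Proof.* By (3), $\Lambda=-\varphi_c'/\varphi_c=P_c(\varphi_c)/\varphi_c$ satisfies
$$\Lambda'=(\Lambda-\lambda_c)(\Lambda-\lambda_c^{-1})-\Big(1-\frac{f(\varphi_c)}{\varphi_c}\Big),\qquad\Lambda(-\infty)=0.$$
So $y=\lambda_c-\Lambda$ satisfies $y'\ge(\Lambda-\lambda_c^{-1})y$, and $y>0$ near $-\infty$; hence $y>0$ everywhere. Let $\eta\in(0,\lambda_c)$. Where $\Lambda\le\lambda_c-\eta$, the product is $\ge\eta^2$ (as $\lambda_c^{-1}\ge\lambda_c$), so for $x$ large $\Lambda'\ge\eta^2/2$ there. So $\Lambda$ eventually stays above $\lambda_c-\eta$. ∎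

**(F2)** *If $c>\tilde c\ge2$, then $P_c<P_{\tilde c}$ on $(0,1)$.*

*Proof.* By (4), $D=P_c-P_{\tilde c}$ satisfies $D'=c-\tilde c+\frac{fD}{P_cP_{\tilde c}}$, and $D<0$ near $0$ by (F1). At a first zero $D'>0$, and afterwards $D>0$ and $D'>0$. This contradicts $D(1^-)=0$. ∎

**(F3)** *If $c_n\to c$ with $c_n,c\ge2$, then $\varphi_{c_n}\to\varphi_c$ in $C^1_{loc}$ and $P_{c_n}\to P_c$ pointwise on $(0,1)$.*

*Proof.* By (F1) $|\varphi_{c_n}'|\le1$, and then $\varphi_{c_n}''$ is bounded by the equation. A subsequential limit $\varphi$ is a nonincreasing solution for speed $c$ with $\varphi(0)=\frac12$. It is not constant since $f(\frac12)\ne0$. As in Section 1, $\varphi'\to0$ at $\pm\infty$, so $\varphi''\to-f(\varphi(\pm\infty))$, which must vanish; hence $\varphi(-\infty)=1$, $\varphi(+\infty)=0$. A zero of $\varphi'$ at a value in $(0,1)$ would be a strict local maximum, so $\varphi$ is decreasing, and $\varphi=\varphi_c$ by uniqueness. Since $\varphi_c'<0$, the points where $\varphi_{c_n}=\theta$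 converge to the point where $\varphi_c=\theta$, which gives the second statement. ∎

## 4. Two waves inside one front, and what the tail at $+\infty$ sees

The simplest transition front is $\varphi_c(x-ct)$. The next simplest contains two waves.

**Proof of part 6.** If $c_-=c_+$ take the traveling front. Let $2\le c_-<c_+$, and let $u_n$ solve (1) for $t>-n$ with $u_n(-n,x)=\max\{\varphi_{c_-}(x+c_-n),\varphi_{c_+}(x+c_+n)\}$. The maximum is above each wave and below their sum, so by Section 2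
$$\max\{\varphi_{c_-}(x-c_-t),\varphi_{c_+}(x-c_+t)\}\le u_n\le\min\{1,\varphi_{c_-}(x-c_-t)+\varphi_{c_+}(x-c_+t)\}. \tag{8}$$
The lower bound for $u_{n+1}$ at time $-n$ says $u_{n+1}(-n,\cdot)\ge u_n(-n,\cdot)$, so $u_{n+1}\ge u_n$. By parabolic estimates $u=\lim u_n$ is an entire solution satisfying (8). Then $u>0$. Also $u<1$ by the strong maximum principle, since $u(t,x)\to0$ as $x\to+\infty$ at each time. Put $x_t=\max(c_-t,c_+t)$. For $y>0$, as $x_t\ge c_\pm t$, $u(t,x_t+y)\le\varphi_{c_-}(y)+\varphi_{c_+}(y)\to0$ as $y\to+\infty$. For $y<0$, the wave whose position is $x_t$ gives $u(t,x_t+y)\ge\min\{\varphi_{c_-}(y),\varphi_{c_+}(y)\}\to1$ as $y\to-\infty$. Both limits are uniform in $t$. So $u$ is a transition front, with $x_t=c_-t$ for $t\le0$ and $x_t=c_+t$ for $t\ge0$. ∎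

**A first approach.** By (F1) the speed of a wave can be read from its decay rate at $+\infty$. So one would measure the decay rate of $u(s,\cdot)$ at $x=+\infty$ at some time $s$, build comparison functions with that rate, and let time run. For $t\to+\infty$ this is a sound plan, carried out in Section 11.

For $t\to-\infty$ one would measure at times $s=t_n\to-\infty$, and here the plan stops. Take the two-wave front with $c_-<c_+$, so $\lambda_{c_+}<\lambda_{c_-}$. By (8) and (F1), $\log u(t,x)/x\to-\lambda_{c_+}$ as $x\to+\infty$ for *every* $t$: the fast wave has the fatter tail and always wins at infinity. So the tail at $+\infty$ never reveals $c_-$. Yet at $t=-n$ and fixed $y$, (8) reads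
$$\varphi_{c_-}(y)\le u(-n,x_{-n}+y)\le\varphi_{c_-}(y)+\varphi_{c_+}\big(y+(c_+-c_-)n\big),$$
so near the front position the profile tends to $\varphi_{c_-}$. The slow rate is visible only at bounded distance from $x_t$. What is needed is a way to pass, *uniformly in time*, from the logarithmic slope at distance $R$ ahead of the front to a bound on it all the way to infinity.

**What suggests the cure.** Ahead of the front $f(u)\approx u$. The linear equation $u_t=u_{xx}+u$ has the solutions $\sum_ia_ie^{-\lambda_i(x-c_it)}$ with $a_i>0$ and $c_i=\lambda_i+\lambda_i^{-1}$. Their logarithmic slope $-u_x/u=\sum_i\lambda_ip_i$ is an average of the $\lambda_i$ with weights $p_i\propto a_ie^{-\lambda_i(x-c_it)}$, and its $x$-derivative is minus the variance $\sum_i\lambda_i^2p_i-(\sum_i\lambda_ip_i)^2\ge0$. So the slope is nonincreasing in $x$: the solution is log-convex. Section 8 proves an approximate form of this for every transition front, with an error depending only on the distance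 $R$. It is combined with an ordering of profiles by steepness.

## 5. The steepness order and its preservation

**Definition (steeper).** For measurable $g_1,g_2:\mathbb R\to[0,1]$ write $g_1\succeq g_2$ if for every $h\in\mathbb R$ there is $\xi\in[-\infty,\infty]$ with $g_2-g_1(\cdot+h)\le0$ a.e. on $(-\infty,\xi)$ and $\ge0$ a.e. on $(\xi,\infty)$. We then say that $g_2-g_1(\cdot+h)$ has sign pattern $(-,+)$.

*Examples.* Let $H=1_{(-\infty,0)}$. Then $H\succeq g$ for every $g:\mathbb R\to[0,1]$, since $g-H(\cdot+h)$ equals $g-1\le0$ left of $-h$ and $g\ge0$ right of it. If $2\le c<c'$, then $\varphi_c\succeq\varphi_{c'}$: at a zero of $e=\varphi_{c'}-\varphi_c(\cdot+h)$ with common value $\theta$, $e'=P_c(\theta)-P_{c'}(\theta)>0$ by (F2), so $e$ has at most one zero, crossed upward. Also $\varphi_2\succeq\frac12$, but not $\frac12\succeq\varphi_2$.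

The relation is invariant under shifts of $g_1$ and of $g_2$. It is closed under a.e. convergence $g_i^n\to g_i$: for fixed $h$ pass to a subsequence with $\xi_n\to\xi\in[-\infty,\infty]$. We call this *closedness*, and use it also after shifting each $g_i^n$.

**Lemma 5.1.** If $g_1\succeq g_2$, then $\Phi_tg_1\succeq\Phi_tg_2$ for all $t>0$.

*Proof.* **Step 1: reduce to a linear equation.** Fix $h$ and let $D=\Phi_tg_2-\Phi_tg_1(\cdot+h)$, $D_0=D(0,\cdot)$. Then $D_t=D_{xx}+bD$, where $b=\int_0^1f'(\sigma\Phi_tg_2+(1-\sigma)\Phi_tg_1(\cdot+h))\,d\sigma$ is bounded, and locally Hölder for $t>0$. Let $\xi$ be as in the definition. If $D_0\ge0$ a.e. or $D_0\le0$ a.e. (in particular if $\xi=\pm\infty$), Lemma 2.1 shows that $D$ keeps that sign, and we are done. Otherwise $\xi$ is finite. Let $D^\pm$ be the mild solutions of the linear equation with the same $b$ and data $D_0^\pm$, the positive and negative parts. They are classical for $t>0$, and $D=D^+-D^-$. The datum $D_0^+$ is supported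 in $[\xi,\infty)$ and $D_0^-$ in $(-\infty,\xi]$, and neither vanishes a.e. By (7), $D^\pm>0$ for $t>0$.

**Step 2: a determinant that keeps its sign.** This step orders the ratio $D^+/D^-$ in $x$. Put
$$Q(t,x_1,x_2)=D^+(t,x_2)D^-(t,x_1)-D^+(t,x_1)D^-(t,x_2).$$
*Claim: $Q\ge0$ for $t>0$, $x_1\le x_2$.* We first smooth the data. Let $\rho_\epsilon\ge0$ be a smooth mollifier supported in $(0,\epsilon)$, and $\check\rho_\epsilon(x)=\rho_\epsilon(-x)$. Replace $D_0^+$ by $\rho_\epsilon*D_0^+$, which vanishes on $(-\infty,\xi]$, and $D_0^-$ by $\check\rho_\epsilon*D_0^-$, which vanishes on $[\xi,\infty)$. These data are bounded and uniformly continuous. Call the solutions $D^{\pm,\epsilon}$ and the determinant $Q^\epsilon$. Along a sequence $\epsilon\to0$ the data converge a.e. By (7), applied to the solution with datum $|D_0^{\pm,\epsilon}-D_0^\pm|$, which dominates $|D^{\pm,\epsilon}-D^\pm|$,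
$$|D^{\pm,\epsilon}-D^\pm|(t)\le e^{\|b\|_\infty t}S_t|D_0^{\pm,\epsilon}-D_0^\pm|\to0$$
pointwise by dominated convergence. So it suffices to show $Q^\epsilon\ge0$.

Fix a final time $\bar T>0$. $Q^\epsilon$ is bounded and continuous on $[0,\bar T]\times\{x_1\le x_2\}$, and for $t>0$, $x_1<x_2$ it satisfies $Q_t=Q_{x_1x_1}+Q_{x_2x_2}+BQ$ with $B=b(t,x_1)+b(t,x_2)$. It vanishes for $x_1=x_2$. At $t=0$ it is $\ge0$, because $D_0^{+,\epsilon}(x_1)D_0^{-,\epsilon}(x_2)\ne0$ would need $x_1>\xi>x_2$. Let $M=2\|b\|_\infty$, $\delta>0$ and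
$$z=e^{-Mt}Q^\epsilon+\delta(1+x_1^2+x_2^2+5t).$$
Then $z>0$ at $t=0$, on the diagonal, and for $|(x_1,x_2)|$ large. Since $B-M\le0$,
$$z_t-\Delta z-(B-M)z=\delta(5-4)-(B-M)\delta(1+x_1^2+x_2^2+5t)\ge\delta>0 .$$
If $z\le0$ somewhere, $z$ has a minimum $\le0$ at a point with $t>0$, $x_1<x_2$. There $z_t\le0$, $\Delta z\ge0$ and $-(B-M)z\le0$, a contradiction. So $z>0$; let $\delta\to0$.

**Step 3: read off the sign pattern.** Let $D(t,x_1)>0$ and $x_2>x_1$. Then $D^+(t,x_1)>D^-(t,x_1)>0$, and $Q\ge0$ gives $D^+(t,x_2)\ge\frac{D^+(t,x_1)}{D^-(t,x_1)}D^-(t,x_2)\ge D^-(t,x_2)$, that is $D(t,x_2)\ge0$. So $\xi_t=\inf\{x:D(t,x)>0\}$ has the required property. ∎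

The next lemma turns the order into inequalities between slopes at equal heights.

**Lemma 5.2.** Let $p,g:\mathbb R\to[0,1]$ be $C^1$, $p'<0$, and $g(x_0)=p(y_0)$.

(i) If $p\succeq g$, then $g(x_0+x)\ge p(y_0+x)$ for $x\ge0$ and $\le$ for $x\le0$; so $-g'(x_0)\le-p'(y_0)$.

(ii) If $g\succeq p$, the reversed inequalities hold; so $-g'(x_0)\ge-p'(y_0)$.

*Proof.* (i) For $\eta>0$, $e=g(x_0+\cdot)-p(y_0+\eta+\cdot)$ has sign pattern $(-,+)$ and $e(0)=p(y_0)-p(y_0+\eta)>0$, hence $e\ge0$ on $[0,\infty)$. Let $\eta\downarrow0$. For $\eta<0$, $e(0)<0$, hence $e\le0$ on $(-\infty,0]$. Let $\eta\uparrow0$. (ii) Argue in the same way with $p(y_0+\eta+\cdot)-g(x_0+\cdot)$, which has sign pattern $(-,+)$: for $\eta<0$ it is positive at $0$, hence $\ge0$ on $[0,\infty)$; for $\eta>0$ it is negative at $0$, hence $\le0$ on $(-\infty,0]$. ∎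

## 6. Every entire solution is less steep than $\varphi_2$

The steepest datum is $H$. We show that its evolution flattens monotonically to $\varphi_2$; an entire solution has been flattened for an infinite time, so it lies below $\varphi_2$ in the order. This is what will replace decay comparison at the critical speed.

**Proposition 6.1.** If $0<u<1$ is any entire solution, then $\varphi_2\succeq u(t,\cdot)$ for all $t$. Consequently $-u_x\le P_2(u)$, $|u_x|\le u$, $u(t,y)\ge e^{-|x-y|}u(t,x)$, and $|u_{xx}|+|u_t|\le Ku$ on $\mathbb R^2$, with $K$ depending only on $f$.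

*Proof.* **Step 1: monotonicity of the recentered profile.** Let $W(\tau,\cdot)=\Phi_\tau H$. Since $H\succeq g$ for every $g$, Lemma 5.1 gives, for $\tau,s,n>0$,
$$W(\tau)\succeq W(\tau+s),\qquad W(\tau)\succeq\varphi_2,\qquad W(n)\succeq u(t), \tag{9}$$
by starting from $H\succeq W(s)$, $H\succeq\varphi_2$ and $H\succeq u(t-n)$, and using shift invariance for the second. Since $H\le2\varphi_2$, $W\le2\varphi_2(x-2\tau)$; also $W\ge S_\tau H$. So $W(\tau,-\infty)=1$ and $W(\tau,+\infty)=0$. By Lemma 2.1 $W$ is nonincreasing in $x$. The strong maximum principle for $W_x$, which solves $(W_x)_\tau=(W_x)_{xx}+f'(W)W_x$, gives $W_x<0$ for $\tau>0$: a zero would force $W_x\equiv0$ at earlier times. Let $W(\tau,m(\tau))=\frac12$ and $p_\tau=W(\tau,m(\tau)+\cdot)$. By (9) and Lemma 5.2(i), $p_\tau(x)$ is nondecreasing in $\tau$ for $x\ge0$ and nonincreasing for $x\le0$; and $p_\tau\le\varphi_2$ on $[0,\infty)$, $p_\tau\ge\varphi_2$ on $(-\infty,0]$. By these bounds and equicontinuity $p_\tau\to W_\infty$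 locally uniformly, with $W_\infty(0)=\frac12$, $W_\infty(-\infty)=1$, $W_\infty(+\infty)=0$.

**Step 2: increments of $m$ are bounded.** This is needed to pass to the limit in a frame fixed in time. Choose $L$ with $\varphi_2(-L)\ge\frac34$, $\varphi_2(L)\le\frac14$, and $K_1$ with $|W_\tau|\le K_1$ for $\tau\ge\frac12$. Then $W(\tau,m(\tau)-L)\ge\frac34$ and $W(\tau,m(\tau)+L)\le\frac14$. For $\tau,\tau+s\ge\frac12$ and $|s|\le\frac1{8K_1}$ we get $W(\tau+s,m(\tau)-L)\ge\frac58$ and $W(\tau+s,m(\tau)+L)\le\frac38$, so $|m(\tau+s)-m(\tau)|\le L$. Iterating, $m(\tau+t)-m(\tau)$ is bounded for $t$ in bounded sets and $\tau$ large.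

**Step 3: $W_\infty$ is a front.** Along some $\tau_n\to\infty$, $W(\tau_n+t,m(\tau_n)+x)\to Z(t,x)$ in $C^{1,2}_{loc}(\mathbb R^2)$, an entire solution. For each $t$ let $\zeta(t)$ be a limit point of $m(\tau_n+t)-m(\tau_n)$. Since $W(\tau_n+t,m(\tau_n)+x)=p_{\tau_n+t}\big(x-m(\tau_n+t)+m(\tau_n)\big)$, we get $Z(t,x)=W_\infty(x-\zeta(t))$; in particular $Z(0,\cdot)=W_\infty$. We have $Z_x\le0$, and $Z$ is not constant in $x$ at any time, so $Z_x<0$ by the strong maximum principle. Hence $W_\infty\in C^2$, $W_\infty'<0$, and $\zeta(t)$ is the unique solution of $Z(t,\zeta(t))=\frac12$. By the implicit function theorem $\zeta\in C^1$, and the equation for $Z$ becomes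
$$-\zeta'(t)W_\infty'=W_\infty''+f(W_\infty)\quad\text{on }\mathbb R,\text{ for all }t .$$
Evaluating at $0$ shows that $\zeta'\equiv c$ is constant. So $W_\infty$ is a front of speed $c$. By (F0) $c\ge2$, so $W_\infty=\varphi_c$.

**Step 4: the speed is $2$.** By (9) and closedness $\varphi_c\succeq\varphi_2$, so $P_2\le P_c$ by Lemma 5.2(i), and $c=2$ by (F2). Now the third relation in (9), shift invariance and closedness give $\varphi_2\succeq u(t)$.

**Step 5: the pointwise bounds.** Lemma 5.2(i) and (F1) give $-u_x\le P_2(u)<u$. Applied to the entire solution $u(t,-x)$, this gives $u_x<u$. So $|u_x|\le u$, and integrating $|(\log u)_x|\le1$, $u(t,y)\ge e^{-|x-y|}u(t,x)$. Now let $s\in[t-1,t]$, $|y-x|\le1$. As $u(s,\cdot)\ge u(s,y)e^{-|\cdot-y|}$ and $u(t)\ge S_{t-s}u(s)$, we get $u(t,x)\ge c_0u(s,y)$, where $c_0>0$ is the minimum of $S_\sigma(e^{-|\cdot|})(z)$ over $\sigma\in[0,1]$, $|z|\le1$. Finally $u_t=u_{xx}+a\,u$ with $a=f(u)/u$. Since $s\mapsto f(s)/s=\int_0^1f'(\sigma s)\,d\sigma$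 is $C^1$ on $[0,1]$ and $u_x,u_t$ are bounded by constants depending only on $f$, $a$ is uniformly bounded and Hölder. Interior Schauder estimates give $(|u_{xx}|+|u_t|)(t,x)\le K'\sup_{[t-1,t]\times[x-1,x+1]}u\le Ku(t,x)$. ∎

## 7. Displacement and exponential decay of a transition front

From here $u$ is a transition front, normalized by $x_t=\max\{x:u(t,x)=\frac12\}$. By the uniform limits this is well defined and a bounded modification of the original family. $C$ denotes constants that depend on $u$ but not on $t$, and may change from line to line. Let $M$ be such that, for all $t$, $u\ge\frac34$ for $x\le x_t-M$ and $u\le\frac14$ for $x\ge x_t+M$.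

**(E1) The position moves at most linearly:** $|x_t-x_s|\le A(1+|t-s|)$. Put $\tau_0=1/(4K)$. As $|u_t|\le K$, for $|\tau|\le\tau_0$ we have $u(s+\tau,x_s-M)\ge\frac12>\frac14$, so $x_s-M<x_{s+\tau}+M$. Exchanging roles, $|x_{s+\tau}-x_s|\le2M$; iterate.

**(E2) $u$ is bounded below behind any point at fixed distance from $x_t$:** for each $X$, $\inf_t\inf_{x\le x_t+X}u(t,x)>0$. This follows from the choice of $M$ and $u(t,x)\ge\frac12e^{-|x-x_t|}$.

**(E3) The front moves at least at speed $2$, up to a constant:** there is $C_0\ge0$ with $x_s\le x_t-2(t-s)+C_0$ for $s\le t$. By Proposition 6.1 and Lemma 5.2(i), $u(s,x_s+x)\ge\varphi_2(x)$ for $x\ge0$, and by (E2) $u(s,x_s+x)\ge\kappa$ for $x\le0$, with $\kappa\in(0,1]$. So $u(s,x_s+\cdot)\ge\kappa\varphi_2$, and $u(t,x_s+x)\ge\kappa\varphi_2(x-2(t-s))$. At $x=2(t-s)$ the value is $\ge\kappa/2$, so $x_s+2(t-s)\le x_t+C_0$ by the uniform limit at $+\infty$.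

**(E4) Exponential decay ahead:** there are $C_1,\beta>0$ with $u(t,x_t+R)\le C_1e^{-\beta R}$ for $R\ge0$. The idea is that a value $\theta$ at $y_0$ grows to a fixed size in time $O(\log\frac1\theta)$, and by (E1) the front needs a time proportional to $R$ to arrive. Choose $L$ with $\frac{\pi^2}{4L^2}\le\frac14$ and $s_0\in(0,\frac12]$ with $f(s)\ge\frac s2$ on $[0,s_0]$. Let $y_0=x_t+R$, $\theta=u(t,y_0)$, $a=e^{-L}\theta$; by Proposition 6.1 $u(t,\cdot)\ge a$ on $[y_0-L,y_0+L]$. We show that $u(t+\tau,y_0)\ge s_0$ for some $0\le\tau\le4\log\frac1\theta+4L$. If $a\ge s_0$, take $\tau=0$. If $a<s_0$, take $\tau=4\log\frac{s_0}a$ and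
$$v(\sigma,y)=ae^{\sigma/4}\cos\frac{\pi(y-y_0)}{2L},\qquad0\le\sigma\le\tau,\ |y-y_0|\le L .$$
Then $0\le v\le s_0$ and $v_\sigma-v_{yy}=(\frac14+\frac{\pi^2}{4L^2})v\le\frac v2\le f(v)$. Moreover $v=0$ at $|y-y_0|=L$, and $v(0,\cdot)\le a\le u(t,\cdot)$. By comparison on this cylinder $u(t+\tau,y_0)\ge v(\tau,y_0)=s_0$. Hence, by the uniform limit at $+\infty$ and (E1), $x_t+R=y_0\le x_{t+\tau}+C\le x_t+A(1+\tau)+C$, that is $R\le4A\log\frac1\theta+C$. This is the claim with $\beta=\frac1{4A}$.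

## 8. Approximate log-convexity ahead of the front

**Definition (logarithmic slope).** $\Lambda=-u_x/u$. *Example.* For $u=\varphi_c(x-ct)$, $\Lambda=P_c(u)/u$, which tends to $\lambda_c$ at $+\infty$ by (F1).

By Proposition 6.1 $|\Lambda|\le1$.

**Lemma 8.1.** There are $C,R_0$ such that with $\varepsilon(R)=C\frac{\log R}R$, for all $t$, all $R\ge R_0$ and all $x'\ge x\ge x_t+R$: $\Lambda(t,x')\le\Lambda(t,x)+\varepsilon(R)$.

*Proof.* Fix $t$ and translate so that this time is $0$ and $x_0=0$; the constants of Section 7 are unaffected.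

**Step 1: a frame in which $u$ almost solves the heat equation.** For $s\le0$ let $U(s,z)=u(s,z+2s)$ and $w=e^zU$. From $U_s=U_{zz}+2U_z+f(U)$ and $U_{zz}+2U_z=e^{-z}(w_{zz}-w)$,
$$w_s=w_{zz}-k\,w,\qquad k=1-\frac{f(U)}U\in[0,CU]. \tag{10}$$
The frame of speed $2$ is useful because the front stays behind in it: by (E3), $x_s-2s\le C_0$ for $s\le0$. So by (E4) $U(s,z)\le C_2e^{-\beta z}$ for $z\ge C_0$, $s\le0$.

**Step 2: choice of scales.** Let $R$ be large and
$$B=\frac5\beta,\qquad b=B\log R,\qquad T=\frac{R^2}{64(B+3)\log R}\le R^2 .$$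
On $[-T,0]\times[b,\infty)$ we have $0\le k\le\bar k:=CR^{-5}$, so $\bar kT\le CR^{-3}\le R^{-2}$: the killing is negligible. The time $T$ is as long as is allowed by the requirement that the unknown values on $\{z=b\}$, of size at most $e^b=R^B$, contribute at most $R^{-3}$ at distance of order $R$; Step 4 will lose $\frac1{2T}$. Note $w(s,b)\le e^b$ and $w\le e^z$.

**Step 3: sandwich $w$ between heat solutions.** Let $h(s,z)=\int_b^\infty G^D_{s+T}(z,\zeta)w(-T,\zeta)\,d\zeta$, with $G^D$ the Dirichlet heat kernel of $(b,\infty)$. We claim that for $s\in(-T,0]$, $z>b$,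
$$e^{-\bar k(s+T)}h\le w\le v:=h+e^b\,\mathrm{erfc}\Big(\frac{z-b}{2\sqrt{s+T}}\Big). \tag{11}$$
Put $q_1=w-e^{-\bar k(s+T)}h$ and $q_2=v-w$. From (10), $k\le\bar k$ and $w\ge0$,
$$\partial_sq_1\ge\partial_{zz}q_1-\bar kq_1,\qquad\partial_sq_2\ge\partial_{zz}q_2 .$$
Both are $O(e^z)$, since $h\le e^{z+(s+T)}$ (bound $G^D$ by the heat kernel on $\mathbb R$ and $w(-T,\zeta)$ by $e^\zeta$). On $\{z=b,\,s>-T\}$, $q_1=w\ge0$ and $q_2=e^b-w\ge0$. At $s=-T$, $z>b$, $q_1=q_2=0$.

At the corner $(-T,b)$ both have nonnegative $\liminf$. Let $\epsilon>0$, $w_0=w(-T,b)$, and let $\delta>0$ be such that $|w(-T,\cdot)-w_0|\le\epsilon$ on $[b,b+\delta]$. As $(\sigma,z)\to(0,b)$ we have $\int_{b+\delta}^\infty G^D_\sigma(z,\zeta)e^\zeta\,d\zeta\to0$, and $\int_b^\infty G^D_\sigma(z,\zeta)\,d\zeta=\mathrm{erf}\frac{z-b}{2\sqrt\sigma}=:E$. Hence, with $\sigma=s+T$,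
$$(w_0-\epsilon)E-o(1)\le h\le(w_0+\epsilon)E+o(1).$$
As $E\le1$ and $q_1\ge w-h$, $\liminf q_1\ge-\epsilon$. As $e^b\ge w_0$, $v=h+e^b(1-E)\ge(w_0-\epsilon)(E+1-E)-o(1)$, so $\liminf q_2\ge-\epsilon$. Here $\epsilon$ is arbitrary.

Now let $\delta>0$. Since $(\partial_s-\partial_{zz})e^{2z+5(s+T)}=e^{2z+5(s+T)}$, the function $q_i+\delta e^{2z+5(s+T)}$ is a strict supersolution of the respective equation. It has positive $\liminf$ at the parabolic boundary and is positive for large $z$. If it were $\le0$ somewhere, it would attain a nonpositive minimum at a point with $s>-T$, $z>b$, where its $s$-derivative is $\le0$ and its second $z$-derivative $\ge0$: this contradicts strictness. So it is positive; let $\delta\to0$.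

Put $h(z)=h(0,z)$. As $\mathrm{erfc}(x)\le e^{-x^2}$ for $x\ge0$, (11) at $s=0$ gives
$$e^{-\bar kT}h(z)\le w(0,z)\le h(z)+e^be^{-(z-b)^2/4T}.$$
For $z\in[\frac R2,4R]$, $z-b\ge\frac R4$, so the last term is $\le R^Be^{-R^2/(64T)}=R^{-3}$. By Proposition 6.1, $w(0,z)=e^zu(0,z)\ge\frac12$ for $z\ge0$, so $h\ge w(0,\cdot)(1-2R^{-3})$. Hence with $m=\log w(0,\cdot)$, $\psi=\log h$,
$$|m-\psi|\le4R^{-2}\quad\text{on }[\tfrac R2,4R]. \tag{12}$$

**Step 4: $h$ is almost log-convex.** With $y=z-b$, $\eta=\zeta-b$,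
$$G^D_T=(\pi T)^{-1/2}e^{-(y^2+\eta^2)/4T}\sinh\frac{y\eta}{2T}.$$
So $e^{y^2/4T}h/y$ is a positive superposition of the functions $y\mapsto\sinh(ay)/y$, $a=\frac\eta{2T}>0$. Each is log-convex on $(0,\infty)$, since $(\log(\sinh(ay)/y))''=y^{-2}-a^2/\sinh^2(ay)\ge0$. Superpositions of log-convex functions are log-convex: integrate $F_a(\rho y+(1-\rho)y')\le F_a(y)^\rho F_a(y')^{1-\rho}$ and use Hölder's inequality. Hence
$$\psi''\ge-\frac1{2T}-\frac1{y^2}\ge-C\frac{\log R}{R^2}\ge-1\quad\text{on }[\tfrac R2,4R]. \tag{13}$$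

**Step 5: transfer the slope inequality from $\psi$ to $m$.** Closeness (12) of the functions gives closeness of the derivatives, because second derivatives are controlled: $\psi''\ge-1$, and by Proposition 6.1 $|m''|=|(\log u)_{xx}|\le K+1$. With $d=1/R$ and $z\in[R,2R]$,
$$\psi'(z)\le\frac{\psi(z+d)-\psi(z)}d+\frac d2\le\frac{m(z+d)-m(z)}d+\frac8R+\frac d2\le m'(z)+\frac CR,$$
and similarly $\psi'(z)\ge\frac{\psi(z)-\psi(z-d)}d-\frac d2\ge m'(z)-\frac CR$. Therefore, for $R\le z\le z'\le2R$, using (13) over a length $\le R$,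
$$m'(z')\ge\psi'(z')-\frac CR\ge\psi'(z)-C\frac{\log R}R\ge m'(z)-C\frac{\log R}R .$$

**Step 6: all distances.** Step 5 holds for all large $R$. For $z'\ge z\ge R$ apply it on $[z,2z],[2z,4z],\dots$ and use $\sum_j\frac{\log(2^jz)}{2^jz}\le C\frac{\log z}z\le C\frac{\log R}R$. This gives $m'(z')\ge m'(z)-C\frac{\log R}R$. Since $m(z)=z+\log u(0,z)$, $\Lambda(0,z)=1-m'(z)$, and this is the claim. ∎

**Corollary 8.2 (part 1 of the Theorem).** $\lambda_+=\lim_{x\to\infty}\Lambda(t,x)$ exists, is independent of $t$, lies in $(0,1]$, and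
$$\Lambda(t,x)\ge\lambda_+-\varepsilon(R)\qquad\text{for all }t,\ R\ge R_0,\ x\ge x_t+R. \tag{14}$$

*Proof.* Letting $x'\to\infty$, then $x\to\infty$, then $R\to\infty$ in Lemma 8.1 gives $\limsup_{x\to\infty}\Lambda\le\liminf_{x\to\infty}\Lambda$. As $|\Lambda|\le1$, the limit exists and is $\le1$, and $\log u(t,x)/x$ tends to minus this limit. (E4) shows that the limit is $\ge\beta>0$. Since $|u_t|\le Ku$, $|\log u(t,x)-\log u(s,x)|\le K|t-s|$, so it is independent of $t$. Let $x'\to\infty$ in Lemma 8.1 to get (14). ∎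

## 9. Initial data with a single crossing

To turn a slope inequality ahead of the front into the relation $\succeq$, we compare with data that are a wave ahead of a point and trivial behind it. Let $c>2$, $\xi\in\mathbb R$, $\theta_0=\varphi_c(\xi)$, and
$$G=1_{\{x<0\}}+\varphi_c(\cdot+\xi)1_{\{x\ge0\}},\qquad G'=\min(\theta_0,\varphi_c(\cdot+\xi)).$$
($G'$ is a name, not a derivative.) In Lemma 9.2(a) the jump of $G$ to $1$ puts $G$ above $g$ behind the jump; in (b) the cap $\theta_0$ keeps $G'$ below $g$ on $(-\infty,X]$.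

**Lemma 9.1.** As $\tau\to\infty$, $\Phi_\tau G(c\tau+y)\to\varphi_c(y+\xi)$ and $\Phi_\tau G'(c\tau+y)\to\varphi_c(y+\xi)$, locally uniformly in $y$.

*Proof.* We have $\varphi_c(\cdot+\xi)\le G\le\varphi_c(\cdot+\xi)+H$ and $G'\le\varphi_c(\cdot+\xi)\le G'+H$. By Section 2 both $\Phi_\tau G$ and $\Phi_\tau G'$ are at distance at most $\Phi_\tau H\le2\varphi_2(x-2\tau)$ from $\varphi_c(x+\xi-c\tau)$. At $x=c\tau+y$ this bound is $2\varphi_2((c-2)\tau+y)\to0$, since $c>2$. ∎

For $c=2$ the bound would be $2\varphi_2(y)$ and the argument gives nothing. The critical speed must be reached by Proposition 6.1, or as a limit of speeds $c>2$.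

**Lemma 9.2.** Let $g\in C^1(\mathbb R;(0,1))$, $X\in\mathbb R$, $\theta_0<\inf_{x\le X}g$.

(a) If $-g'<P_c(g)$ on $[X,\infty)$, then $G\succeq g$.

(b) If $-g'>P_c(g)$ on $[X,\infty)$, then $g\succeq G'$.

*Proof.* (a) Consider $e(x)=g(x)-G(x+h)$. For $x<-h$, $e=g-1<0$. For $-h\le x\le X$, $e\ge g-\theta_0>0$. On $x\ge\max(X,-h)$, at a zero of $e$ we have $e'=g'+P_c(g)>0$. So there is at most one zero there, crossed upward, and none if $-h\le X$, as then $e(X)>0$. So the sign pattern is $(-,+)$.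

(b) Consider $e(x)=G'(x)-g(x+h)$. Where $x+h\le X$, $e\le\theta_0-g(x+h)<0$. Where $x+h\ge X$, at any zero of $e$ the one-sided derivatives are positive: they equal $-g'(x+h)>P_c(g)>0$ on the flat part of $G'$, and $-P_c(g)-g'(x+h)>0$ on the other part. So there is at most one zero, crossed upward. ∎

## 10. The lower bound $-u_x\ge P_{c_+}(u)$

Put $c_+=\lambda_++1/\lambda_+$, with $\lambda_+$ from Corollary 8.2. Here (14) gives, uniformly in the starting time, the slope inequality needed in Lemma 9.2(b).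

**Proposition 10.1.** $u(t,\cdot)\succeq\varphi_{c_+}$ for all $t$, and
$$-u_x\ge P_{c_+}(u)>0. \tag{15}$$

*Proof.* Let $c>c_+$, so $c>2$ and $\lambda_c<\lambda_+$. Choose $R\ge R_0$ with $\varepsilon(R)<\lambda_+-\lambda_c$. By (14) and (F1), $g_n=u(-n,x_{-n}+\cdot)$ satisfies $-g_n'>\lambda_cg_n>P_c(g_n)$ on $[R,\infty)$ for every $n$. Choose $\xi$ with $\theta_0=\varphi_c(\xi)<\inf_t\inf_{x\le x_t+R}u$, using (E2). By Lemma 9.2(b) $g_n\succeq G'$, so by Lemma 5.1 and shift invariance $u(t,\cdot)\succeq\Phi_{t+n}G'(c(t+n)+\cdot)$ for $t>-n$. Let $n\to\infty$: by Lemma 9.1 and closedness $u(t,\cdot)\succeq\varphi_c$. Let $c\downarrow c_+$: by (F3) and closedness $u(t,\cdot)\succeq\varphi_{c_+}$. Lemma 5.2(ii) gives (15). ∎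

In particular $u(t,\cdot)$ is decreasing, and $x_t$ is the only point with $u(t,x_t)=\frac12$.

## 11. Convergence as $t\to+\infty$

Two lemmas reduce everything to local convergence of the profile. They serve both time directions.

**Lemma 11.1.** If $u(t,x_t+\cdot)\to\varphi_c$ locally uniformly as $t\to+\infty$ (or $-\infty$), for some $c\ge2$, then the convergence is in $C^2(\mathbb R)$.

*Proof.* By compactness, convergence holds in $C^2_{loc}$; it remains to make both tails uniformly small. Given $\delta>0$ let $X$ be such that $u(s,y)\le\delta$ for $y\ge x_s+X$ and $1-u(s,y)\le\delta$ for $y\le x_s-X$, for all $s$. For $x\ge X$, Proposition 6.1 gives $(u+|u_x|+|u_{xx}|)(t,x_t+x)\le(2+K)\delta$. On the left, $q=1-u$ solves $q_t=q_{xx}-\frac{f(u)}{1-u}q$, whose coefficient is uniformly bounded and Hölder because $s\mapsto\frac{f(s)}{1-s}$ is $C^1$ on $[0,1]$. So interior Schauder estimates give $(|q_x|+|q_{xx}|)(t,y)\le C\sup_{[t-1,t]\times[y-1,y+1]}q$. By (E1), $x_s\ge x_t-2A$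 for $s\in[t-1,t]$, so the right side is $\le C\delta$ for $y\le x_t-2A-1-X$. As $\varphi_c,\varphi_c',\varphi_c''$ have limits $1,0,0$ at $-\infty$ and $0,0,0$ at $+\infty$, the claim follows. ∎

**Lemma 11.2.** In the situation of Lemma 11.1, $x_{t+1}-x_t\to c$, and hence $x_t/t\to c$.

*Proof.* Let $t_n\to+\infty$ (or $-\infty$). A subsequence of $u(t_n+s,x_{t_n}+x)$ converges in $C^{1,2}_{loc}(\mathbb R^2)$ to an entire solution equal to $\varphi_c$ at $s=0$, hence, by forward uniqueness, to $\varphi_c(x-cs)$ for $s\ge0$. The numbers $x_{t_n+1}-x_{t_n}$ are bounded by (E1), and any limit point $\ell$ satisfies $\varphi_c(\ell-c)=\frac12$, so $\ell=c$. Summation over unit steps and (E1) give $x_t/t\to c$. ∎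

**Proposition 11.3.** As $t\to+\infty$, $u(t,x_t+\cdot)\to\varphi_{c_+}$ in $C^2(\mathbb R)$ and $x_t/t\to c_+$.

*Proof.* Let $t_n\to+\infty$ and, along a subsequence, $u(t_n+t,x_{t_n}+x)\to V(t,x)$ in $C^{1,2}_{loc}(\mathbb R^2)$. $V$ is an entire solution with $V(0,0)=\frac12$, so $0<V<1$ by Section 2. Put $v=V(0,\cdot)$. By (15), $-v'\ge P_{c_+}(v)$. We need the opposite inequality.

If $c_+=2$, then $-v'\le P_2(v)$ by Proposition 6.1.

If $c_+>2$, let $c\in(2,c_+)$. Since $\Lambda(0,x)\to\lambda_+<\lambda_c$ and $P_c(\theta)/\theta\to\lambda_c$ as $\theta\to0$, there is $X$ such that $-u_x<P_c(u)$ at $t=0$, $x\ge X$. So $G\succeq u(0,\cdot)$ for $\xi$ with $\varphi_c(\xi)<\inf_{x\le X}u(0,x)$, by Lemma 9.2(a) and (E2). Then $\Phi_{t_n}G\succeq u(t_n,\cdot)$. Shifting by $ct_n$ and $x_{t_n}$ and using Lemma 9.1 and closedness, $\varphi_c\succeq v$ in the limit, so $-v'\le P_c(v)$. Let $c\uparrow c_+$ and use (F3).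

In both cases $v'=-P_{c_+}(v)$, $v(0)=\frac12$, so $v=\varphi_{c_+}$. As the sequence was arbitrary, $u(t,x_t+\cdot)\to\varphi_{c_+}$ locally uniformly. Conclude by Lemmas 11.1 and 11.2. ∎

## 12. Convergence as $t\to-\infty$

In Proposition 11.3 one starting time sufficed. Now the starting times go to $-\infty$, and we use Lemma 8.1 to replace the tail at $+\infty$ by the slope at a bounded distance $R$, read from a limit of the profiles.

**Definition ($\alpha$-limit).** An $\alpha$-limit of $u$ is any limit $v$ in $C^{1,2}_{loc}(\mathbb R^2)$ of $u(t_n+t,x_{t_n}+x)$ with $t_n\to-\infty$.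

*Example.* For the two-wave front of Section 4 with $c_-<c_+$ and $t_n=-n$, take first $x_{t_n}=-c_-n$. By (8) the limit is $\varphi_{c_-}(x-c_-t)$, because $\varphi_{c_+}(x-c_+t+(c_+-c_-)n)\to0$. Since $\varphi_{c_-}(0)=\frac12$ and $\varphi_{c_-}'<0$, the point $x_{-n}$ in the present normalization is $-c_-n+o(1)$, so the limit is the same.

**Step 1: $\alpha$-limits are transition fronts.** This lets us apply the earlier results to them. Every sequence $t_n\to-\infty$ has a subsequence producing an $\alpha$-limit $v$; it is an entire solution with $v(0,0)=\frac12$, so $0<v<1$. For each $t$ let $y_t$ be a limit point of $x_{t_n+t}-x_{t_n}$ (bounded by (E1)). If $u(s,x_s+x)\ge1-\delta$ for $x\le-X$ and $\le\delta$ for $x\ge X$, all $s$, then $v(t,y_t+x)\ge1-\delta$ for $x<-X$ and $\le\delta$ for $x>X$, all $t$. So Corollary 8.2 and Proposition 10.1 apply to $v$. With $\Lambda_v=-v_x/v$ they give $\lambda_v=\lim_{x\to\infty}\Lambda_v(t,x)\in(0,1]$, $c_v=\lambda_v+1/\lambda_v\ge2$ and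 $-v_x\ge P_{c_v}(v)$.

**Step 2: an $\alpha$-limit bounds the steepness of $u$ at all times.** *Claim:* $\varphi_{c_v}\succeq u(t,\cdot)$ for all $t\in\mathbb R$.

If $c_v=2$ this is Proposition 6.1. Otherwise let $c\in(2,c_v)$ and $\delta=\lambda_c-\lambda_v>0$. Choose $R\ge R_0$ with $\varepsilon(R)<\frac\delta4$ (Lemma 8.1 for $u$) and $\Lambda_v(0,R)<\lambda_v+\frac\delta4$. Let $t_n$ be a sequence producing $v$. For $n$ large, $\Lambda(t_n,x_{t_n}+R)<\lambda_v+\frac\delta2$, so by Lemma 8.1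
$$\Lambda(t_n,x_{t_n}+x)<\lambda_v+\frac{3\delta}4=\lambda_c-\frac\delta4\qquad\text{for all }x\ge R. \tag{16}$$
By the uniform limit at $+\infty$ and (F1), choose $X\ge R$, independent of $n$, such that $P_c(\theta)/\theta>\lambda_c-\frac\delta4$ at all values $\theta=u(t,x_t+x)$ with $x\ge X$, $t\in\mathbb R$. Then $-u_x<P_c(u)$ at $(t_n,x_{t_n}+x)$ for $x\ge X$. With $\xi$ fixed such that $\varphi_c(\xi)<\inf_t\inf_{x\le x_t+X}u$, possible by (E2), Lemma 9.2(a) gives $G\succeq u(t_n,x_{t_n}+\cdot)$ for all large $n$. Hence $\Phi_{t-t_n}G\succeq u(t,\cdot)$ for every $t>t_n$. Let $n\to\infty$, so that $t-t_n\to\infty$: by Lemma 9.1, shift invariance and closedness, $\varphi_c\succeq u(t,\cdot)$. Let $c\uparrow c_v$ and use (F3) and closedness.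

**Step 3: all $\alpha$-limits have the same speed.** Let $v,w$ be two $\alpha$-limits. By the claim for $v$ and Lemma 5.2(i), $-u_x\le P_{c_v}(u)$ on $\mathbb R^2$. This passes to the limit: $-w_x\le P_{c_v}(w)$. By Step 1 for $w$, $-w_x\ge P_{c_w}(w)$. As $w(0,\cdot)$ takes all values in $(0,1)$, $P_{c_w}\le P_{c_v}$, so $c_w\ge c_v$ by (F2). By symmetry $c_v=c_w=:c_-$ for all $\alpha$-limits.

**Step 4: identification.** Taking $v=w$ in Step 3, $w_x=-P_{c_-}(w)$ with $w(0,0)=\frac12$, so $w(0,\cdot)=\varphi_{c_-}$ for every $\alpha$-limit. Therefore $u(t,x_t+\cdot)\to\varphi_{c_-}$ as $t\to-\infty$, in $C^2(\mathbb R)$ by Lemma 11.1, and $x_t/t\to c_-$ by Lemma 11.2.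

**Step 5: parts 2 and 3.** The claim of Step 2, now with $c_v=c_-$, reads
$$\varphi_{c_-}\succeq u(t,\cdot)\quad\text{for all }t. \tag{17}$$
By Lemma 5.2(i) and (15), $P_{c_+}(u)\le-u_x\le P_{c_-}(u)$ on $\mathbb R^2$, which is part 3. As $u(0,\cdot)$ takes all values in $(0,1)$, $P_{c_+}\le P_{c_-}$, so $c_-\le c_+$ by (F2). Also $c_-\ge2$, and $c_+<\infty$ because $\lambda_+>0$. For any other choice of the family $(x_t)$, which differs by a bounded function, the limits $x_t/t\to c_\pm$ are unchanged. With Proposition 11.3 this proves part 2. Undoing the normalization of Section 1 multiplies all speeds by $\sqrt{f'(0)}$ and gives $c^*\le c_-\le c_+<+\infty$ for general $f'(0)>0$. So the conjecture is true. ∎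

## 13. Equal speeds, and two-sided bounds on the displacement

**Proof of part 5.** If $c_-=c_+=c$, part 3 gives $u_x=-P_c(u)$, and $u(t,x_t)=\frac12$, so $u(t,x)=\varphi_c(x-x_t)$. By forward uniqueness from time $s$, $u(t,x)=\varphi_c(x-x_s-c(t-s))$, so $x_t-x_s=c(t-s)$ for $s\le t$, and $u$ is a traveling front. Conversely, for $u=\varphi_c(x-ct-\xi)$ we have $x_t=ct+\xi$, so $c_-=c_+=c$. Finally, if $c_+=2$, then $2\le c_-\le c_+$ forces $c_-=2$, and $u$ is a critical traveling front; the converse is contained in the above. ∎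

**Proof of part 4.** Let $s\le t$. The lower bound repeats (E3) with $\varphi_{c_-}$ in place of $\varphi_2$. From (17), Lemma 5.2(i) and (E2), $u(s,x_s+x)\ge\kappa\varphi_{c_-}(x)$ for all $x$, with some $\kappa\in(0,1]$ independent of $s$. Hence $u(t,x_s+x)\ge\kappa\varphi_{c_-}(x-c_-(t-s))$. At $x=c_-(t-s)$ the value is $\ge\kappa/2$, so $x_s+c_-(t-s)\le x_t+C$ by the uniform limit at $+\infty$.

For the upper bound we use $u(s,\cdot)\succeq\varphi_{c_+}$ from Proposition 10.1. By Lemma 5.2(ii), $u(s,x_s+x)\le\varphi_{c_+}(x)$ for $x\ge0$; for $x\le0$, $u\le1\le2\varphi_{c_+}(x)$. Hence $u(t,x_s+x)\le2\varphi_{c_+}(x-c_+(t-s))$. At $x=x_t-x_s$ this gives $\varphi_{c_+}(x_t-x_s-c_+(t-s))\ge\frac14$, so $x_t-x_s-c_+(t-s)$ is bounded above by the point where $\varphi_{c_+}=\frac14$. Another choice of $(x_t)$ only changes $C$. ∎
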